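\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Reading off Brownian local time\\ from Brownian motion plus a multiple of it}


\begin{abstract}
Let $W$ be a Brownian motion, $L$ its local time at $0$, and $Y^\alpha=W+\alpha L$. We show that
for every $\alpha\neq0$ and all $0\le a<b$ the increments of $L$ on $[a,b]$ are measurable with
respect to the completed $\sigma$-field generated by the increments of $Y^\alpha$ on $[a,b]$. This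
disproves a conjecture that the property fails for some $\alpha>0$. The recovery is explicit. At
time scale $h$ the rescaled error of the quadratic variation of $Y^\alpha$ is close to a fixed
multiple of the local time plus a noise of the same order; the signal is the same at every scale,
while the noises at different scales are nearly uncorrelated, so averaging over scales removes the
noise. We also identify the $\sigma$-field generated by the increments of $Y^\alpha$ on $[a,b]$,
and show that if $\alpha$ is replaced by a random coefficient $A$ independent of $W$, then these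
increments determine $A\,1_{\{L_b>L_a\}}$. In particular the laws of $Y^\alpha$ on $C[0,b]$, $b>0$,
for different $\alpha$ are mutually singular.
\end{abstract}

\section{The question and the answer}

Let $W$ be a standard Wiener process, $W_0=0$, on a complete probability space
$(\Omega,\mathfrak F,P)$, and let $L$ be its local time at $0$, normalized by
\begin{equation}\label{norm}
L_t=\lim_{\epsilon\to0}\frac1{2\epsilon}\int_0^t 1_{(-\epsilon,\epsilon)}(W_s)\,ds .
\end{equation}
For a constant $\alpha$ put $Y^\alpha_t=W_t+\alpha L_t$, $t\ge0$. We think of $\alpha L$ as a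
signal and of $W$ as noise, and of an observer who sees only the sum, and only through its
increments on a time interval $[a,b]$. Can this observer read off the signal? In symbols, does
\begin{equation}\label{incl}
\sigma(L_t-L_a,\ a\le t\le b)\subseteq\sigma(Y^\alpha_t-Y^\alpha_a,\ a\le t\le b)
\end{equation}
hold, where $0\le a<b$ and all $\sigma$-fields are completed with the $P$-null sets?

Some features of the question are visible at once. The signal $L$ is continuous and nondecreasing,
so it does not change the quadratic variation: $Y^\alpha$ and $W$ both have quadratic variation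
$t$, and to first order squared increments carry no information about $L$. The signal grows only
on the Lebesgue-null zero set of $W$. For $\alpha=0$ and $a>0$ the inclusion fails: the increments
of $W$ after time $a$ do not tell where $W_a$ is, hence not when $W$ vanishes (the short argument
is in Section~\ref{sec:class}). For small $|\alpha|$ the signal is a small perturbation, and one
may guess that it gets lost. It is known that \eqref{incl} holds for all $0\le a<b$ if
$|\alpha|\ge16$, and that consequently the minimal completed filtrations of $Y^\alpha$ and $W$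
coincide for such $\alpha$. In \cite{FSCS} the following conjecture is posed: \emph{\eqref{incl}
does not hold for all positive $\alpha$; that is, there exist $\alpha>0$ and $0\le a<b$ for which
\eqref{incl} fails.}

The conjecture is false: there is no threshold. Brownian scaling suggests why. Near a zero of $W$
the pair $(W,L)$ looks the same at all scales, so if there is any information about $L$ at one
scale, however faint, there is an equal amount at each of infinitely many scales, and the question
is whether these pieces can be combined.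

They can, as follows. Fix $0\le a<t$, put $T=t-a$, and for $n\ge1$ let
\[
m=4^n,\qquad h=h_n=T4^{-n},\qquad t_i=a+ih\quad(0\le i\le m),\qquad
\Delta_iZ=Z_{t_{i+1}}-Z_{t_i}
\]
for a process $Z$; the dependence of $m,h,t_i,\Delta_i$ on $n$ (and on $a,t$) is suppressed. We
call $[t_i,t_{i+1}]$, $0\le i<m$, a \emph{block} of level $n$. With the Hermite polynomials
$H_2(y)=y^2-1$ and $H_3(y)=y^3-3y$, and writing $Y=Y^\alpha$, set
\begin{equation}\label{Q}
Q^{(p)}_n=\sqrt h\sum_{i=0}^{m-1}H_p\Big(\frac{\Delta_iY}{\sqrt h}\Big),\qquad p\in\{2,3\}.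
\end{equation}
Let further
\[
\kappa_2=\tfrac43\sqrt{2/\pi},\qquad \kappa_3=\tfrac32 .
\]

\begin{theorem}\label{main}
For every $\alpha\in\mathbb R$, $0\le a<t$ and $p\in\{2,3\}$,
\[
\frac1M\sum_{n=1}^MQ^{(p)}_n\ \longrightarrow\ \alpha^p\kappa_p\,(L_t-L_a)
\qquad(M\to\infty)\quad\text{a.s.\ and in }L^2 .
\]
\end{theorem}

\begin{corollary}\label{disproof}
If $\alpha\ne0$, then \eqref{incl} holds for all $0\le a<b$. In particular the conjecture is false.
\end{corollary}

\begin{proof}
For $t=a$ there is nothing to show. Let $a<t\le b$. Each $Q^{(2)}_n$ is a function of finitely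
many of the variables $Y_s-Y_a$, $a\le s\le t$, and by Theorem~\ref{main}
$L_t-L_a=\lim_M(\alpha^2\kappa_2M)^{-1}\sum_{n\le M}Q^{(2)}_n$ a.s. Hence $L_t-L_a$ is measurable
for the completed $\sigma$-field generated by $Y_s-Y_a$, $a\le s\le t$.
\end{proof}

The known result for $|\alpha|\ge16$ is not used. The case $p=2$ alone gives the corollary. The
case $p=3$ detects the sign of $\alpha$, which $p=2$ cannot do: by symmetry of $W$, the process
$Y^{-\alpha}=-(-W+\alpha L)$ has the law of $-Y^\alpha$, and $Q^{(2)}_n$ is an even function of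
the path. Two further results come out of the same argument. The first says exactly what the
observer knows.

\begin{theorem}\label{class}
\begin{enumerate}
\item[(1)] \eqref{incl} holds for all $0\le a<b$ if and only if $\alpha\ne0$. For $\alpha=0$ and
given $0\le a<b$, \eqref{incl} holds if and only if $a=0$.
\item[(2)] For every $\alpha\ne0$ and $0\le a<b$, up to null sets,
\[
\sigma(Y^\alpha_t-Y^\alpha_a,\ a\le t\le b)
=\sigma\big(W_t-W_a\ (a\le t\le b),\ W_a1_{\{L_b>L_a\}}\big).
\]
In particular this $\sigma$-field does not depend on $\alpha\ne0$. Moreover, for all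
$\alpha\in\mathbb R$ the completed filtrations of $Y^\alpha$ and $W$ coincide.
\end{enumerate}
\end{theorem}

The second says that the observer need not know the coefficient.

\begin{theorem}\label{unknown}
Let $A$ be a real random variable independent of $W$, and let $Y_t=W_t+AL_t$. For $0\le a<b$ the
variables $1_{\{A\ne0\}}(L_t-L_a)$, $a\le t\le b$, and $A\,1_{\{L_b>L_a\}}$ are measurable for the
completed $\sigma$-field $\sigma(Y_t-Y_a,\ a\le t\le b)$. In particular, for $\alpha\ne\beta$
(zero allowed) and $b>0$, the laws of $Y^\alpha$ and $Y^\beta$ on $C[0,b]$ are mutually singular.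
\end{theorem}

Section~\ref{sec:idea} explains the idea for $p=2$. Sections~\ref{sec:facts}--\ref{sec:main} prove
Theorem~\ref{main}; Sections~\ref{sec:class} and \ref{sec:unknown} prove Theorems~\ref{class} and
\ref{unknown}.

\section{One scale, then two}\label{sec:idea}

This section is for orientation only and is not used in the proofs. The discussion of one scale is
heuristic; the two-scale computation is exact.

\paragraph{One scale.} Since $\sum_i(\Delta_iY)^2-T=\sqrt h\,Q^{(2)}_n$, the variable $Q^{(2)}_n$
is the error of the quadratic variation at scale $h$, magnified to order one. Write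
$y_i=\Delta_iW/\sqrt h$ and $l_i=\Delta_iL/\sqrt h$. Expanding the square,
\begin{equation}\label{expand2}
Q^{(2)}_n=\sqrt h\sum_i(y_i^2-1)+\sqrt h\sum_i\big(2\alpha y_il_i+\alpha^2l_i^2\big).
\end{equation}
The first sum is pure noise, of variance $2T$ for every $n$. In the second only blocks meeting the
zero set of $W$ count. After rescaling, the path on such a block runs for unit time from
$x=W_{t_i}/\sqrt h$. As $W$ spends about time $\sqrt h\,dx\,(L_t-L_a)$ in
$(x\sqrt h,(x+dx)\sqrt h)$, there are about $h^{-1/2}(L_t-L_a)\,dx$ blocks starting there. So the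
second sum should be close to
\[
(L_t-L_a)\int_{-\infty}^\infty E_x\big[2\alpha(W_1-x)L_1+\alpha^2L_1^2\big]\,dx ,
\]
where $E_x$ refers to Brownian motion started at $x$. The linear term contributes nothing: moving
the starting point $x$ with the increments of the path held fixed leaves $W_1-x$ unchanged, while
the integral of $L_1$ over $x$ is the integral over all levels of the local times of a single path,
that is, $1$; so $2\alpha\,E[W_1-x]=0$ remains. The quadratic term contributes
$\alpha^2\int E_x[L_1^2]\,dx=\alpha^2\kappa_2$, as computed in Lemma~\ref{integrals}. Thus, at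
every scale,
\[
Q^{(2)}_n\approx\text{noise}+\alpha^2\kappa_2(L_t-L_a).
\]
Signal and noise are of the same order: one scale is not enough, and refining the scale does not
help.

\paragraph{Two scales.} What helps is using several scales at once. Take a block of length
$1$ and its four quarters, with standard Gaussian normalized increments $X$ and $X_1,\dots,X_4$, so
that $X=\frac12(X_1+\dots+X_4)$. The noises at the two scales are $G_0=X^2-1$ and
$G_1=\frac12\sum_i(X_i^2-1)$, both of variance $2$, and
\[
G_0=\tfrac14\sum_i(X_i^2-1)+\tfrac12\sum_{i<j}X_iX_j=\tfrac12G_1+\tfrac12\sum_{i<j}X_iX_j .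
\]
The last sum is uncorrelated with $G_1$. So only half of $G_1$ is carried over to the coarser
scale, and the correlation is $\frac12$. Over $r$ levels it will be $2^{-r}$. The average of $M$
noises therefore has variance $O(1/M)$, while the signal, being the same at every level, survives
the averaging. The size of $\alpha\ne0$ plays no role.

\paragraph{Why Hermite polynomials.} Had we used cubes in place of $H_3$, an additional term
$3\sqrt h\sum_i\Delta_iY/\sqrt h=3(Y_t-Y_a)$ would appear. It is the same at all scales, so
averaging does not remove it. Subtracting $3y$ from $y^3$ removes it by hand.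

\medskip
To make this rigorous we must show that the second sum in \eqref{expand2}, and its analogue for
$p=3$, approximates its predicted value, with a rate good enough for almost sure convergence
(Proposition~\ref{key}), and control the noises at all scales (Section~\ref{sec:main}).

\section{Facts about local time}\label{sec:facts}

Let $(\mathcal F_t)$ be the completed filtration of $W$. Let $P_x$ be the law of Brownian motion
started at $x$, again denoted by $W$, with local time $L$ at $0$ normalized as in \eqref{norm}.
Let $p_s(x)=(2\pi s)^{-1/2}e^{-x^2/2s}$, and let $N$ be a standard normal variable. Integrals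
without limits are over $\mathbb R$. We use the following standard facts.

\begin{itemize}
\item[(F1)] \emph{Markov property.} Given $\mathcal F_s$, the process
$(W_{s+u},L_{s+u}-L_s)_{u\ge0}$ has the law of $(W,L)$ under $P_{W_s}$. The same holds at a.s.\
finite stopping times.
\item[(F2)] \emph{Scaling.} Under $P_x$, the process $(W_{hu},L_{hu})_u$ has the law of
$\sqrt h\,(W_u,L_u)_u$ under $P_{x/\sqrt h}$.
\item[(F3)] \emph{Support.} $L$ is continuous and nondecreasing, and the measure $dL$ is carried by
the closed set $\{s:W_s=0\}$. Hence the closed support of $dL$ is contained in this set.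
\item[(F4)] \emph{L\'evy's theorem.} Under $P_x$, $L_v$ has the law of $(\sqrt v\,|N|-|x|)^+$.
Indeed, Tanaka's formula $|W_v|=|x|+\beta_v+L_v$ holds with a Brownian motion $\beta$, Skorokhod's
lemma gives $L_v=\big(\max_{s\le v}(-\beta_s)-|x|\big)^+$, and the maximum has the law of
$\sqrt v\,|N|$ by the reflection principle.
\item[(F5)] \emph{Occupation formula.} A Brownian motion $B$ started at $0$ has local times
$\ell(y)$ at level $y$ up to time $1$, continuous in $y$, with
$\int f(y)\ell(y)\,dy=\int_0^1f(B_s)\,ds$ for Borel $f\ge0$. In particular $\int\ell(y)\,dy=1$.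
\end{itemize}

If $W=x+B$, then $W_s\in(-\epsilon,\epsilon)$ means $B_s\in(-x-\epsilon,-x+\epsilon)$, so
$L_1=\ell(-x)$ a.s., while $W_1-x=B_1$. Substituting $y=-x$ and using Fubini's theorem we get, for
Borel $F$ with $\int E_x|F(W_1-x,L_1)|\,dx<\infty$,
\begin{equation}\label{shift}
\int E_x\big[F(W_1-x,L_1)\big]\,dx
=E\int F\big(B_1,\ell(y)\big)\,dy .
\end{equation}

\begin{lemma}\label{tails}
For integers $k\ge0$ and $j\ge1$ there is a constant $C_{k,j}$ such that for all real $x$
\[
E_x\big[|W_1-x|^kL_1^j\big]\le C_{k,j}\,e^{-x^2/4}.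
\]
\end{lemma}

\begin{proof}
By (F4) and $(|x|+u)^2\ge x^2+u^2$ for $u\ge0$,
\[
E_x[L_1^j]=2\int_0^\infty u^jp_1(|x|+u)\,du\le e^{-x^2/2}\,2\int_0^\infty u^jp_1(u)\,du
=E|N|^j\,e^{-x^2/2}.
\]
By the Cauchy--Schwarz inequality,
$E_x[|W_1-x|^kL_1^j]\le(E|N|^{2k})^{1/2}(E_x[L_1^{2j}])^{1/2}$, and the bound just proved, with
$2j$ in place of $j$, gives the claim.
\end{proof}

The next lemma contains all the constants. It makes precise that, after integration over the
starting point, only the top power of the local time survives in $H_p(y+\alpha l)-H_p(y)$. The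
integrals converge absolutely by Lemma~\ref{tails}.

\begin{lemma}\label{integrals}
We have
\begin{gather}
\int E_x[L_1]\,dx=1,\qquad \int E_x[L_1^2]\,dx=\kappa_2,\qquad \int E_x[L_1^3]\,dx=\kappa_3,
\label{i1}\\
\int E_x[(W_1-x)L_1]\,dx=0,\qquad \int E_x\big[((W_1-x)^2-1)L_1\big]\,dx=0,\label{i2}\\
\int E_x[(W_1-x)L_1^2]\,dx=0 .\label{i3}
\end{gather}
\end{lemma}

\begin{proof}
By (F4) and Fubini's theorem, for $j\ge1$,
\[
\int E_x[L_1^j]\,dx=E\Big[2\int_0^{|N|}(|N|-x)^j\,dx\Big]=\frac2{j+1}E|N|^{j+1}.
\]
Since $E|N|^2=1$, $E|N|^3=2\sqrt{2/\pi}$ and $E|N|^4=3$, the values for $j=1,2,3$ are $1$,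
$\frac43\sqrt{2/\pi}$ and $\frac32$. For \eqref{i2} we use \eqref{shift}. As $B_1$ does not depend
on $y$ and $\int\ell(y)\,dy=1$, the two integrals are $E[B_1]=0$ and $E[B_1^2-1]=0$. For
\eqref{i3}, the symmetry $W\mapsto-W$ leaves $L$ unchanged and turns $P_x$ into $P_{-x}$. So
$x\mapsto E_x[(W_1-x)L_1^2]$ is odd, and its integral vanishes.
\end{proof}

\section{Centered local-time sums vanish}\label{sec:key}

Subtracting the predicted signal from a sum like the second one in \eqref{expand2} leaves a sum
over blocks whose summands have a vanishing integral over the starting point. We show that it tends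
to $0$. Absolute values give nothing: about $\sqrt m$ blocks meet the zero set and each
contributes about $\sqrt h$, so the absolute sum is of order $\sqrt{hm}=\sqrt T$. The gain must
come from cancellation. Seen at times $t_i$, the process $W_{t_i}/\sqrt h$ is a Gaussian random
walk, with invariant measure $dx$. After $k$ steps its density is flat on a scale $\sqrt k$ and of
height about $k^{-1/2}$. A function with zero integral sees only the \emph{variation} of this
density, whose slope is $O(1/k)$. Two blocks at distance $k$ are therefore correlated by a factor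
$O(1/k)$ instead of $O(k^{-1/2})$. Summed over $k\le m$ this is $\log m$ in place of $\sqrt m$.

\begin{proposition}\label{key}
Let $F(y,l)$ be a finite linear combination of monomials $y^kl^j$ with $k\ge0$ and $j\ge1$. Let
$\varphi(x)=E_x[F(W_1-x,L_1)]$ and assume $\int\varphi(x)\,dx=0$. Put
\[
R_n=\sum_{i<m}\xi_i,\qquad \xi_i=\sqrt h\,F\Big(\frac{\Delta_iW}{\sqrt h},\frac{\Delta_iL}{\sqrt h}\Big).
\]
Then $E[R_n^2]\le C(1+n)2^{-n}$ with a constant $C$ depending only on $F$ and $T$.
\end{proposition}

Both assumptions matter. The condition $j\ge1$ makes $\varphi$ decay, so that only blocks near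
zeros of $W$ count. Without $\int\varphi=0$ the conclusion is false: for $F(y,l)=l$ we have
$\int\varphi=1$ and $R_n=L_t-L_a$ for all $n$.

\begin{proof}
Constants $C$ may change from line to line but depend only on $F$ and $T$. Let
$\chi(x)=e^{-x^2/4}$.

\emph{Size of one summand.} All monomials of $F$ and of $F^2$ contain $l$, so Lemma~\ref{tails}
gives $E_x|F(W_1-x,L_1)|^r\le C\chi(x)$ for $r=1,2$. In particular $|\varphi|\le C\chi$. By (F1)
and (F2), given $\mathcal F_{t_i}$ the pair $(\Delta_iW,\Delta_iL)/\sqrt h$ has the law of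
$(W_1-x,L_1)$ under $P_x$ with $x=W_{t_i}/\sqrt h$. Hence
\[
E|\xi_i|\le C\sqrt h\,E\chi(W_{t_i}/\sqrt h),\qquad E\xi_i^2\le Ch\,E\chi(W_{t_i}/\sqrt h).
\]
For $i\ge1$ the variable $W_{t_i}$ is centered Gaussian with variance $t_i\ge ih$, so its density
is at most $(2\pi ih)^{-1/2}$. Hence
$E\chi(W_{t_i}/\sqrt h)\le(2\pi ih)^{-1/2}\sqrt h\int\chi\le Ci^{-1/2}$. For $i=0$ we use
$\chi\le1$. Since $1+\sum_{1\le i<m}i^{-1/2}\le C\sqrt m$,
\begin{equation}\label{sizes}
\sum_{i<m}E|\xi_i|\le C\sqrt h\sqrt m,\qquad \sum_{i<m}E\xi_i^2\le Ch\sqrt m .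
\end{equation}

\emph{Correlations.} Let $i<j<m$, $k=j-i-1$ and $z=W_{t_{i+1}}/\sqrt h$. As above,
$E[\xi_j|\mathcal F_{t_j}]=\sqrt h\,\varphi(W_{t_j}/\sqrt h)$, and given $\mathcal F_{t_{i+1}}$ the
variable $W_{t_j}/\sqrt h$ is Gaussian with mean $z$ and variance $k$. If $k=0$, then
$|E[\xi_j|\mathcal F_{t_{i+1}}]|=\sqrt h\,|\varphi(z)|\le C\sqrt h$. If $k\ge1$, we use
$\int\varphi=0$ to subtract a constant from the density:
\[
\big|E[\xi_j|\mathcal F_{t_{i+1}}]\big|
=\sqrt h\,\Big|\int\varphi(y)\{p_k(y-z)-p_k(-z)\}\,dy\Big|
\le\sqrt h\,\sup|p_k'|\int|y\,\varphi(y)|\,dy\le\frac{C\sqrt h}k ,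
\]
because $p_k'(x)=k^{-1}p_1'(x/\sqrt k)$ and $|\varphi|\le C\chi$. As $\xi_i$ is
$\mathcal F_{t_{i+1}}$-measurable, conditioning and \eqref{sizes} yield
\[
\sum_{i<j<m}|E\xi_i\xi_j|\le\sum_{i<m}E|\xi_i|\cdot C\sqrt h\Big(1+\sum_{k=1}^m\frac1k\Big)
\le Ch\sqrt m\,(2+\log m).
\]
Together with the second bound in \eqref{sizes}, $E[R_n^2]\le Ch\sqrt m\,(1+\log m)$. Since
$h\sqrt m=T2^{-n}$ and $\log m=n\log4$, this is the claim.
\end{proof}

\section{Averaging over scales: proof of Theorem~\ref{main}}\label{sec:main}

Fix $p\in\{2,3\}$ and put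
\[
G_n=\sqrt h\sum_{i<m}H_p\Big(\frac{\Delta_iW}{\sqrt h}\Big),\qquad
F(y,l)=H_p(y+\alpha l)-H_p(y)-\alpha^p\kappa_p\,l .
\]
Since $\sqrt h\sum_i\Delta_iL/\sqrt h=L_t-L_a$, we have exactly
\begin{equation}\label{decomp}
Q^{(p)}_n=G_n+\alpha^p\kappa_p(L_t-L_a)+R_n ,
\end{equation}
with $R_n$ built from $F$ as in Proposition~\ref{key}. We show that the averages over $n\le M$ of
the remainders $R_n$ and of the noises $G_n$ tend to $0$.

\paragraph{The remainder.} Expanding,
\begin{align*}
p=2:\quad F&=2\alpha yl+\alpha^2l^2-\alpha^2\kappa_2l,\\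
p=3:\quad F&=3\alpha(y^2-1)l+3\alpha^2yl^2+\alpha^3l^3-\alpha^3\kappa_3l .
\end{align*}
Every monomial contains $l$. By \eqref{i2} and \eqref{i3} the terms in $yl$, $(y^2-1)l$ and $yl^2$
contribute nothing to $\int E_x[F(W_1-x,L_1)]\,dx$. By \eqref{i1} the remaining two contribute
$\alpha^p\kappa_p-\alpha^p\kappa_p=0$. So Proposition~\ref{key} applies and
$\sum_nE[R_n^2]<\infty$. Hence $\sum_nR_n^2<\infty$ a.s., and $R_n\to0$ a.s.\ and in $L^2$. The
same holds for the averages $M^{-1}\sum_{n\le M}R_n$.

\paragraph{Covariances of the noise.} If $U,V$ are jointly Gaussian, standard, with correlation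
$\rho$, then
\begin{equation}\label{hermite}
E[H_p(U)H_p(V)]=p!\,\rho^p .
\end{equation}
This follows by comparing coefficients of $s^pr^p$ in
$E[e^{sU-s^2/2}e^{rV-r^2/2}]=e^{\rho sr}$, since $H_p(u)/p!$ is the coefficient of $s^p$ in
$e^{su-s^2/2}$.

Let $k\le n$, and let $I$ and $J$ be blocks of levels $k$ and $n$. The partitions are nested. If
$J\subset I$, the increments of $W$ over $I$ and $J$ have covariance $h_n$, so the normalized
increments have correlation $h_n/\sqrt{h_kh_n}=\sqrt{h_n/h_k}$. Otherwise $I$ and $J$ have disjoint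
interiors and the correlation is $0$. There are $T/h_n$ blocks $J$, each inside exactly one $I$.
By \eqref{hermite},
\begin{equation}\label{cov}
E[G_kG_n]=\sqrt{h_kh_n}\cdot\frac T{h_n}\cdot p!\Big(\frac{h_n}{h_k}\Big)^{p/2}
=p!\,T\Big(\frac{h_n}{h_k}\Big)^{(p-1)/2}=p!\,T\,2^{-(p-1)(n-k)} .
\end{equation}
Here the geometric choice of scales is used: the covariances are summable in $n-k$. (For
$p=1$ the analogous formula, with $H_1(y)=y$, shows no decay, in agreement with
Section~\ref{sec:idea}.)

\paragraph{The average of the noise.} Let $S_M=\sum_{n=1}^MG_n$. By \eqref{cov}, as $p\ge2$,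
\begin{equation}\label{SM}
E[S_M^2]\le p!\,T\,M\Big(1+2\sum_{r\ge1}2^{-r}\Big)=3\,p!\,T\,M ,
\end{equation}
so $S_M/M\to0$ in $L^2$. The bound $E[(S_M/M)^2]=O(1/M)$ is not summable, so for almost sure
convergence we first restrict $M$ to squares. By \eqref{SM}, $\sum_jE[(S_{j^2}/j^2)^2]\le
\sum_j3\,p!\,T/j^2<\infty$, hence $S_{j^2}/j^2\to0$ a.s. For $j^2\le M<(j+1)^2$,
\[
\frac{|S_M|}M\le\frac{|S_{j^2}|}{j^2}+D_j,\qquad
D_j=\frac1{j^2}\sum_{j^2<n<(j+1)^2}|G_n| .
\]
The sum has $2j$ terms and $E[G_n^2]=p!\,T$, so by the Cauchy--Schwarz inequality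
$E[D_j^2]\le j^{-4}(2j)^2p!\,T$. This is summable and $D_j\to0$ a.s. Thus $S_M/M\to0$ a.s.

Averaging \eqref{decomp} over $n\le M$ completes the proof of Theorem~\ref{main}. \qed

\section{What the increments contain: proof of Theorem~\ref{class}}
\label{sec:class}

Fix $0\le a<b$ and let $U_s=W_s-W_a$, $a\le s\le b$. We first note that
\begin{equation}\label{zero}
\{L_b>L_a\}=\{W\text{ has a zero in }[a,b]\}\quad\text{a.s.}
\end{equation}
The inclusion $\subseteq$ is (F3). For $\supseteq$ let $\tau=\inf\{s\ge a:W_s=0\}$, an a.s.\ finite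
stopping time. If $W$ has a zero in $[a,b]$ then $\tau<b$ a.s., as $W_b\ne0$ a.s. By (F1) and (F4),
$L_{\tau+u}-L_\tau$ has the law of $\sqrt u\,|N|$, so a.s.\ it is positive for all rational $u>0$.
Taking $u<b-\tau$ we get $L_b\ge L_{\tau+u}>L_\tau\ge L_a$.

\paragraph{Part (1).} For $\alpha\ne0$ this is Corollary~\ref{disproof}. Let $\alpha=0$. If $a=0$,
then \eqref{incl} holds since, by \eqref{norm}, $L_t$ is a functional of $W$ on $[0,t]$. Let $a>0$,
and suppose \eqref{incl} holds for some $b>a$. Then $\{L_b>L_a\}$ belongs to the completed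
$\sigma(U)$, so $P(L_b>L_a\mid U)\in\{0,1\}$ a.s. But by \eqref{zero} this event is
$\{-W_a\in U([a,b])\}$ up to a null set, where $W_a\sim\mathcal N(0,a)$ is independent of $U$ and
$U([a,b])$ is a.s.\ a nondegenerate compact interval. The Gaussian measure of such an interval is
strictly between $0$ and $1$, a contradiction. So for $a>0$ the inclusion fails for every $b>a$.

\paragraph{Part (2).} Let $\alpha\ne0$, and let $\mathcal Y$ and $\mathcal G$ be the completed left
and right $\sigma$-fields. In words: the observer of $Y^\alpha$ sees the increments of $W$ on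
$[a,b]$, and learns $W_a$ if $W$ hits zero there.

\emph{$\mathcal G\subseteq\mathcal Y$.} By Corollary~\ref{disproof}, $L_t-L_a$ is
$\mathcal Y$-measurable for $a\le t\le b$. Hence so are $U_t=(Y_t-Y_a)-\alpha(L_t-L_a)$, the
indicator of $\{L_b>L_a\}$, and the time $\tau'=\inf\{s\ge a:L_s>L_a\}\wedge b$. On $\{L_b>L_a\}$
we have $\tau'<b$ by continuity of $L$, and the measure $dL$ charges every right neighborhood of
$\tau'$, so $\tau'$ lies in its closed support. By (F3) $W_{\tau'}=0$, that is, $W_a=-U_{\tau'}$.
Since $U$ is continuous, $U_{\tau'}$ is $\mathcal Y$-measurable, and so is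
$W_a1_{\{L_b>L_a\}}=-U_{\tau'}1_{\{L_b>L_a\}}$.

\emph{$\mathcal Y\subseteq\mathcal G$.} If $a=0$, then $\mathcal G=\mathcal F_b$ and the inclusion
holds because $Y^\alpha$ on $[0,b]$ is a functional of $W$ on $[0,b]$. Let $a>0$ and
$V=W_a1_{\{L_b>L_a\}}$. Since $W_a\ne0$ a.s., $\{V\ne0\}=\{L_b>L_a\}$ a.s. On $\{V\ne0\}$ we have
$W_s=V+U_s$ on $[a,b]$, so by \eqref{norm}, for each $t\in[a,b]$,
\[
L_t-L_a=\lim_{k\to\infty}\frac k2\int_a^t1_{\{|V+U_s|<1/k\}}\,ds\quad\text{a.s.},
\]
while on $\{V=0\}$, up to a null set, $L_t-L_a=0$ for all $t\in[a,b]$. So $L_t-L_a$, and hence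
$Y_t-Y_a=U_t+\alpha(L_t-L_a)$, is $\mathcal G$-measurable.

Taking $a=0$, where $W_a=0$, and letting $b>0$ vary, we see that the completed filtrations of
$Y^\alpha$ and $W$ coincide for $\alpha\ne0$. For $\alpha=0$ there is nothing to prove. \qed

\section{An unknown coefficient: proof of Theorem~\ref{unknown}}\label{sec:unknown}

The two indicators in the theorem cannot be avoided in general. If $A=0$, the observer sees only
the increments of $W$, and for $a>0$ these do not determine those of $L$, by
Theorem~\ref{class}(1). If $L_b=L_a$, the observed increments are those of $W$ and carry no trace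
of $A$.

\begin{proof}[Proof of Theorem~\ref{unknown}]
The idea is that the statistics $Q^{(p)}_n$ in \eqref{Q} are functions of the observed increments
that do not involve the coefficient, and that the limits for $p=2$ and $p=3$ together determine
it. Realize $L$ as a measurable functional of $W$. The pair $(W,A)$ has a product law, and for each
fixed value $\alpha$ of $A$ the convergence of Theorem~\ref{main} holds a.s. By Fubini's theorem,
for each fixed $t\in(a,b]$ and $p\in\{2,3\}$ the averages $\frac1M\sum_{n\le M}Q^{(p)}_n$ formed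
from $Y=W+AL$ on $[a,t]$ converge a.s.\ to
\[
\Phi_p(t)=A^p\kappa_p(L_t-L_a).
\]
So $\Phi_2(t)$ and $\Phi_3(t)$ are measurable for the completed $\sigma(Y_s-Y_a,\ a\le s\le b)$.

We have $\{\Phi_2(b)>0\}=\{A\ne0,\ L_b>L_a\}$, and on this event
\[
A=\frac{\kappa_2\,\Phi_3(b)}{\kappa_3\,\Phi_2(b)},\qquad
1_{\{A\ne0\}}(L_t-L_a)=\frac{\Phi_2(t)}{\kappa_2A^2}\quad(a<t\le b).
\]
On its complement $A1_{\{L_b>L_a\}}=0$ and $1_{\{A\ne0\}}(L_t-L_a)=0$. As the variable for $t=a$ is
$0$, the measurability statements follow.

For the singularity take $a=0$ and $t=b$. For a path $y\in C[0,b]$ let $\Psi_p(y)$ be the limit of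
the averages $\frac1M\sum_{n\le M}Q^{(p)}_n$ formed from $y$, if it exists in $\mathbb R$, and $0$
otherwise. Let $\psi(y)=\kappa_2\Psi_3(y)/(\kappa_3\Psi_2(y))$ if $\Psi_2(y)>0$, and $\psi(y)=0$
otherwise. Then $\psi$ is a Borel function that does not depend on the coefficient. By
Theorem~\ref{main}, $\Psi_p(Y^\alpha)=\alpha^p\kappa_pL_b$ a.s. Since $L_b>0$ a.s., this gives
$\psi(Y^\alpha)=\alpha$ a.s.\ for every $\alpha\in\mathbb R$, including $\alpha=0$, where
$\Psi_2(Y^0)=0$ a.s. Hence the laws of $Y^\alpha$ and $Y^\beta$ with $\alpha\ne\beta$ are carried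
by the disjoint Borel sets $\{\psi=\alpha\}$ and $\{\psi=\beta\}$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{FSCS} \emph{Filtering With Singular Cumulative Signals},
\texttt{https://www.stat.purdue.edu/docs/research/tech-reports/1981/tr81-08.pdf}.
\end{thebibliography}

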